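
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{question}[theorem]{Question}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Namba forcing on $\omega_1$ and the covering of Borel-based $\sigma$-ideals}


\begin{abstract}
Let $\mathcal I$ be a $\sigma$-ideal on $\omega^\omega$ with a Borel base such that every set of size
$\omega_1$ belongs to $\mathcal I$. Must Namba forcing $\mathbb{NB}(\omega_1)$ preserve covering of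
$\mathcal I$, that is, must every real of the extension lie in a Borel set of $\mathcal I$ coded in the
ground model? We show that the answer is independent of ZFC. A principle (G), which says that $\omega_1$
many sequences in $\omega_1^\omega$ suffice to cross every club, implies that the answer is yes; under
$\mathrm{MA}_{\omega_1}$ the failure of (G) implies that the answer is no, even for an ideal
$\sigma$-generated by closed sets. Both (G) and its negation are consistent with
$\mathrm{MA}_{\omega_1}$, and PFA refutes (G). In ZFC the answer is yes for the null ideals, the meager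
ideal, and $\mathcal K_\sigma$.
\end{abstract}

\section{Introduction}

\subsection{The question}

We work in ZFC, and $V$ denotes the ground model. Throughout, a \emph{Borel-based ideal} is a family
$\mathcal I$ of subsets of $\omega^\omega$ that is closed under subsets and countable unions, contains all
singletons, does not contain $\omega^\omega$, and is such that every member of $\mathcal I$ is contained in a
Borel set belonging to $\mathcal I$. We write
\[
\mathrm{non}(\mathcal I)=\min\{|X|:X\subseteq\omega^\omega,\ X\notin\mathcal I\}.
\]

For a cardinal $\kappa$, \emph{Namba forcing} $\mathbb{NB}(\kappa)$ is the set of trees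
$p\subseteq\kappa^{<\omega}$ that have a stem $\mathrm{st}(p)$, that is, a longest node comparable with all
nodes of $p$, and in which every node extending the stem (including the stem itself) has $\kappa$ many
immediate successors. The order is inclusion.

A forcing $\mathbb P$ \emph{preserves covering of} $\mathcal I$ if for every $V$-generic $G\subseteq\mathbb P$,
\[
V[G]\models\ \omega^\omega=\bigcup\{B^{V[G]}:B\in V\cap\mathcal I\text{ Borel}\},
\]
where $B^{V[G]}$ is the Borel set of $V[G]$ given by a code of $B$ in $V$. In words: every real of the
extension lies in a small Borel set of the ground model. We abbreviate the displayed equation as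
$\bigcup(V\cap\mathcal I)=\omega^\omega$. For the meager ideal it says that no Cohen real over $V$ is added,
and for the null ideal that no random real over $V$ is added.

The following question is posed in \cite{Namba}.

\begin{question}\label{q}
Let $\mathcal I$ be a Borel-based ideal with $\omega_1<\mathrm{non}(\mathcal I)$. Does
$\mathbb{NB}(\omega_1)$ preserve covering of $\mathcal I$?
\end{question}

\subsection{What one would guess}

The range of the generic branch $g\in\omega_1^\omega$ of $\mathbb{NB}(\omega_1)$ is cofinal in $\omega_1^V$,
because a condition can be extended by choosing the next value of $g$ arbitrarily large. So $\omega_1^V$ is a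
countable union of countable sets, hence countable, in $V[G]$. This shows why some hypothesis on
$\mathrm{non}(\mathcal I)$ is needed. Under CH there are only $\omega_1$ many Borel codes in $V$, so in
$V[G]$ only countably many sets $B^{V[G]}$ have to be considered. If $\mathcal I$ is the meager ideal, then
each of them is meager in $V[G]$, and by the Baire category theorem they do not cover $\omega^\omega$.

If $\mathrm{non}(\mathcal I)>\omega_1$, this obstruction disappears: every $\omega_1$-sized set of reals of
$V$ is contained in a single Borel set of $\mathcal I$. On the other hand, a name for a real can be read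
continuously off the generic branch: after shrinking the condition, it is given by a monotone map $F$ from
$\omega_1^{<\omega}$ to $\omega^{<\omega}$, and $\omega_1^{<\omega}$ has only $\omega_1$ nodes. So one would
guess that the answer is yes. The familiar ideals support this guess: we prove below, in ZFC, that the answer
is yes for the null ideals, the meager ideal, and the ideal $\mathcal K_\sigma$ generated by the compact sets.

There is a catch. The map $F$ assigns a real of $V$ to every \emph{branch} $h\in\omega_1^\omega\cap V$, and
there are $2^{\aleph_0}\ge\mathrm{non}(\mathcal I)>\omega_1$ branches. We are allowed to catch $\omega_1$ many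
of these reals in one set $B\in\mathcal I$, so the question becomes whether $\omega_1$ many branches in $V$ can
represent the generic branch.

\subsection{Crossing clubs}

We use the following terminology for $h\in\omega_1^\omega$ (possibly in an outer model) and a club
$E\subseteq\omega_1$.

\begin{definition}
We say that $h$ \emph{crosses $E$ at $n$} if $h(n)<h(n+1)$ and $(h(n),h(n+1)]\cap E\neq\emptyset$, and that
$h$ \emph{eventually crosses} $E$ if it crosses $E$ at all but finitely many $n$.
\end{definition}

The generic branch eventually crosses every club of $V$ (Lemma \ref{lem:generic}). The principle that governs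
Question~\ref{q} says that $\omega_1$ many sequences in $V$ can do this collectively:

\begin{quote}
\textbf{(G)} There is $H\subseteq\omega_1^\omega$ with $|H|\le\omega_1$ such that every club
$E\subseteq\omega_1$ is eventually crossed by some $h\in H$.
\end{quote}

A countable $H$ never suffices: if $\gamma<\omega_1$ is above all values of all $h\in H$, then no $h\in H$
crosses the club $[\gamma,\omega_1)$ at any $n$.

\subsection{Results}

Recall that $\mathrm{MA}_{\omega_1}$ says that for every c.c.c.\ forcing and every family of $\omega_1$ dense
sets there is a filter meeting all of them, and that PFA says the same with ``proper'' in place of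
``c.c.c.''. We write $f\le^*f'$ if $f(n)\le f'(n)$ for all but finitely many $n$; $\mathfrak b$ and
$\mathfrak d$ are the least sizes of a $\le^*$-unbounded and of a $\le^*$-dominating subset of
$\omega^\omega$.

\begin{theorem}\label{thm:G}
Assume \textup{(G)}. If $\mathcal I$ is a Borel-based ideal with $\omega_1<\mathrm{non}(\mathcal I)$, then
$\mathbb{NB}(\omega_1)$ preserves covering of $\mathcal I$.
\end{theorem}

\begin{theorem}\label{thm:notG}
Assume $\mathrm{MA}_{\omega_1}$ and the negation of \textup{(G)}. There is a Borel-based ideal $\mathcal I$,
$\sigma$-generated by closed sets, such that $\omega_1<\mathrm{non}(\mathcal I)$ and every condition of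
$\mathbb{NB}(\omega_1)$ forces $\bigcup(V\cap\mathcal I)\neq\omega^\omega$. Hence, under
$\mathrm{MA}_{\omega_1}$, Question~\ref{q} has a positive answer if and only if \textup{(G)} holds.
\end{theorem}

\begin{theorem}\label{thm:cons}
\begin{enumerate}
\item[\textup{(a)}] \textup{PFA} implies $\mathrm{MA}_{\omega_1}+\neg\textup{(G)}$.
\item[\textup{(b)}] $\mathrm{MA}_{\omega_1}+\neg\textup{(G)}$ is consistent relative to \textup{ZFC}.
\item[\textup{(c)}] $\mathrm{MA}_{\omega_1}+\textup{(G)}$ is consistent relative to \textup{ZFC}.
\item[\textup{(d)}] \textup{(G)} follows from \textup{CH}, and also from $\mathfrak d=\omega_1$.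
\end{enumerate}
\end{theorem}

\begin{corollary}[Answer to Question \ref{q}]\label{cor}
The statement ``for every Borel-based ideal $\mathcal I$ with $\omega_1<\mathrm{non}(\mathcal I)$, the forcing
$\mathbb{NB}(\omega_1)$ preserves covering of $\mathcal I$'' is independent of \textup{ZFC}, provided
\textup{ZFC} is consistent. It fails under \textup{PFA}, and its failure is consistent relative to
\textup{ZFC} alone. It is also consistent, relative to \textup{ZFC}, that it holds while
$\mathrm{non}(\mathcal I)>\omega_1$ for the meager ideal, the null ideal, and $\mathcal K_\sigma$.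
\end{corollary}

\begin{proof}
By Theorem \ref{thm:notG} the statement fails under $\mathrm{MA}_{\omega_1}+\neg$(G). So it fails under PFA by
Theorem \ref{thm:cons}(a), and its failure is consistent relative to ZFC by Theorem \ref{thm:cons}(b). By
Theorem \ref{thm:G} it holds in the model of $\mathrm{MA}_{\omega_1}+{}$(G) given by Theorem
\ref{thm:cons}(c), and $\mathrm{MA}_{\omega_1}$ implies that $\mathrm{non}(\mathcal I)>\omega_1$ for each of the
three ideals.
\end{proof}

\begin{theorem}\label{thm:ZFC}
In \textup{ZFC}, $\mathbb{NB}(\omega_1)$ preserves covering of the Borel-based ideal $\mathcal I$ in each of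
the following cases.
\begin{enumerate}
\item[\textup{(a)}] Every set of size $\le\omega_1$ is contained in a $G_\delta$ set belonging to
$\mathcal I$; for example, $\mathcal I$ is the null ideal of an atomless Borel probability measure and
$\mathrm{non}(\mathcal I)>\omega_1$.
\item[\textup{(b)}] $\mathcal I=\mathcal K_\sigma$ and $\mathrm{non}(\mathcal K_\sigma)=\mathfrak b>\omega_1$.
\item[\textup{(c)}] $\mathcal I$ is the meager ideal and $\mathrm{non}(\mathcal I)>\omega_1$.
\end{enumerate}
\end{theorem}

The ideal of Theorem \ref{thm:notG} has a base of $F_\sigma$ sets, so under the hypotheses of that theorem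
every set of size $\le\omega_1$ is contained in an $F_\sigma$ set in $\mathcal I$. Hence, by Theorem
\ref{thm:cons}(b), if ZFC is consistent, then ZFC does not prove Theorem \ref{thm:ZFC}(a) with ``$F_\sigma$'' in
place of ``$G_\delta$''.

Section \ref{sec:prelim} collects facts about $\mathbb{NB}(\omega_1)$ and Section \ref{sec:G} facts about
(G). Theorems \ref{thm:G} and \ref{thm:notG} are proved in Sections \ref{sec:pos} and \ref{sec:neg}. Section
\ref{sec:club} shows how to force $\neg$(G) and completes the proof of Theorem \ref{thm:cons}. Theorem
\ref{thm:ZFC} is proved in Section \ref{sec:ZFC}; the answer to Question \ref{q} does not depend on it.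

\section{Preliminaries}\label{sec:prelim}

\subsection{Borel sets in the extension}

For a tree $T\subseteq\omega^{<\omega}$, $[T]$ is its set of branches, and every closed set has this form. For
a tree $W$ on $\omega\times\omega$, that is, a set of pairs $(u,w)$ of finite sequences with $|u|=|w|$ closed
under simultaneous restriction, $[W]$ is the set of $(x,w)\in(\omega^\omega)^2$ with
$(x{\restriction}n,w{\restriction}n)\in W$ for all $n$, and $\mathrm p[W]$ is the projection of $[W]$ to the
first coordinate. Every Borel set is analytic, hence of the form $\mathrm p[W]$.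

We use Mostowski's absoluteness theorem: $\Pi^1_1$ statements with real parameters in $V$ are absolute between
$V$ and its outer models. An inclusion between two Borel sets, and an inclusion $\mathrm p[W]\subseteq B$ with
$B$ Borel, are $\Pi^1_1$ statements about the codes. So they persist from $V$ to the reinterpretations in an
outer model. Also, a real $x\in V$ belongs to a Borel set $B$ of $V$ if and only if it belongs to the
reinterpretation of $B$.

\subsection{Namba forcing on $\omega_1$}

Let $p\in\mathbb{NB}(\omega_1)$. For $t\in p$ put
$p_t=\{u\in p:u\subseteq t\text{ or }t\subseteq u\}$ and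
$\mathrm{succ}_p(t)=\{\alpha:t^\frown\alpha\in p\}$. Write $q\le_0p$ if $q\le p$ and
$\mathrm{st}(q)=\mathrm{st}(p)$. If $G$ is $V$-generic, then $g=\bigcup\{\mathrm{st}(p):p\in G\}$ is an
element of $(\omega_1^V)^\omega$, the \emph{generic branch}. If $q\in G$, then $g$ is a branch of $q$ and
$q_{g\restriction n}\in G$ for all $n$.

\begin{lemma}[Pure decision]\label{lem:pure}
If $p\Vdash\dot\nu\in S$ for a countable set $S\in V$, then some $q\le_0p$ decides $\dot\nu$.
\end{lemma}

\begin{proof}
Call a node $t\in p$ with $t\supseteq\mathrm{st}(p)$ \emph{good} if some $q\le p$ with stem $t$ decides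
$\dot\nu$.

Suppose that uncountably many immediate successors of $t$ are good. As $S$ is countable, uncountably many of
them, say $t^\frown\alpha$ for $\alpha\in A$, have witnesses $q_\alpha$ (with stem $t^\frown\alpha$) deciding
the same value. Then $q=\bigcup_{\alpha\in A}q_\alpha$ is a condition with stem $t$. It decides $\dot\nu$: every
$r\le q$ has an extension $r'$ whose stem extends some $t^\frown\alpha$ with $\alpha\in A$, and then
$r'\le q_\alpha$. So $t$ is good. Consequently a node that is not good has at most countably many good immediate
successors.

If $\mathrm{st}(p)$ were not good, we could start at $\mathrm{st}(p)$ and recursively remove the good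
successors of the remaining nodes. This would give $q\le_0p$ with no good node at or above the stem. But some
$r\le q$ decides $\dot\nu$, and it witnesses that $\mathrm{st}(r)\in q$ is good, a contradiction. So
$\mathrm{st}(p)$ is good.
\end{proof}

\begin{lemma}[Continuous reading]\label{lem:read}
If $p\Vdash\dot x\in\omega^\omega$, there is $q\le_0p$ such that $q_t$ decides $\dot x{\restriction}n$
whenever $\mathrm{st}(p)\subseteq t\in q$ and $|t|=|\mathrm{st}(p)|+n$.
\end{lemma}

\begin{proof}
Let $r(\mathrm{st}(p))=p$. Given $r(t)$ with stem $t$, where $|t|=|\mathrm{st}(p)|+n$, use Lemma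
\ref{lem:pure} to choose, for each $\alpha\in\mathrm{succ}_{r(t)}(t)$, a condition
$r(t^\frown\alpha)\le_0r(t)_{t^\frown\alpha}$ that decides $\dot x{\restriction}(n+1)$. Let $q$ consist of all
$t$ for which $r(t)$ is defined and of the initial segments of $\mathrm{st}(p)$. Then $q\le_0p$, and
$q_t\subseteq r(t)$ for each node $t$ of $q$ at or above the stem.
\end{proof}

\begin{lemma}\label{lem:generic}
The generic branch $g$ eventually crosses every club $E\subseteq\omega_1$ with $E\in V$.
\end{lemma}

\begin{proof}
Given $p$, let $q$ be the set of $t\in p$ such that $t(i-1)<t(i)$ and $(t(i-1),t(i)]\cap E\neq\emptyset$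
whenever $\max(1,|\mathrm{st}(p)|)\le i<|t|$. As $E$ is unbounded, at each node at or above the stem only
countably many successors are removed. So $q\le_0p$, and $q$ forces that $g$ crosses $E$ at $n$ whenever
$n+1\ge\max(1,|\mathrm{st}(p)|)$. Such $q$ are dense.
\end{proof}

\section{The principle (G)}\label{sec:G}

In the proof of Theorem \ref{thm:G}, (G) is used in a form that speaks about the tree $\omega_1^{<\omega}$:
instead of crossing a club, a sequence has to stay ahead of a function that may depend on all its earlier
values. We say that $h\in\omega_1^\omega$ \emph{outruns} $\varphi:\omega_1^{<\omega}\to\omega_1$ if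
$h(n)>\varphi(h{\restriction}n)$ for all $n$.

\begin{lemma}\label{lem:outrun}
\textup{(G)} holds if and only if there is $H^*\subseteq\omega_1^\omega$ with $|H^*|\le\omega_1$ such that
every $\varphi:\omega_1^{<\omega}\to\omega_1$ is outrun by some $h\in H^*$.
\end{lemma}

\begin{proof}
Let $H$ witness (G), and let $H^*$ consist of all shifts $n\mapsto h(n+k)$ with $h\in H$ and $k<\omega$. Given
$\varphi$, let
\[
E=\{\varepsilon<\omega_1\text{ limit}:\varphi(s)<\varepsilon\text{ for all }s\in\varepsilon^{<\omega}\}.
\]
This set is closed. It is unbounded: given $\gamma_0<\omega_1$, choose $\gamma_{i+1}>\gamma_i$ above the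
countably many values $\varphi(s)$, $s\in\gamma_i^{<\omega}$; then $\sup_i\gamma_i\in E$. Choose $h\in H$ and
$n_0$ such that $h$ crosses $E$ at every $n\ge n_0$, and put $h^*(n)=h(n+n_0+1)$.

Some $\varepsilon\in E$ satisfies $h(n_0)<\varepsilon\le h(n_0+1)=h^*(0)$, so
$\varphi(\emptyset)<\varepsilon\le h^*(0)$. For each $n$ there is $\varepsilon\in E$ with
$h^*(n)<\varepsilon\le h^*(n+1)$. As $h^*$ is increasing, $h^*{\restriction}(n+1)\in\varepsilon^{<\omega}$, so
$\varphi(h^*{\restriction}(n+1))<\varepsilon\le h^*(n+1)$. Thus $h^*\in H^*$ outruns $\varphi$.

Conversely, given $H^*$ and a club $E$, let $\varphi(\emptyset)=0$ and, for $s\ne\emptyset$, let $\varphi(s)$ be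
the least element of $E$ above the last entry of $s$. If $h\in H^*$ outruns $\varphi$, then
$h(n)<\varphi(h{\restriction}(n+1))<h(n+1)$ for every $n$, so $h$ crosses $E$ at every $n$. Hence $H^*$
witnesses (G).
\end{proof}

\begin{proposition}\label{prop:d}
\textup{(G)} follows from \textup{CH}, and also from $\mathfrak d=\omega_1$.
\end{proposition}

\begin{proof}
Under CH let $H=\omega_1^\omega$, which has size $2^{\aleph_0}=\omega_1$. A club $E$ is crossed at every $n$
by the increasing enumeration of its first $\omega$ elements.

Now let $\mathfrak d=\omega_1$. For each limit $\delta<\omega_1$ fix a strictly increasing cofinal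
$d_\delta:\omega\to\delta$. Let $\mathcal F$ be a $\le^*$-dominating family of size $\omega_1$ consisting of
functions with $f(m)>m$ for all $m$. Let $H$ consist of the functions $n\mapsto d_\delta(f^{(n)}(a))$ for
$f\in\mathcal F$, $a\in\omega$, and $\delta<\omega_1$ limit, where $f^{(n)}$ is the $n$-th iterate. Given a
club $E$, let $\delta$ be a limit point of $E$, and let
\[
f_E(m)=\min\{m'>m:E\cap(d_\delta(m),d_\delta(m')]\neq\emptyset\}.
\]
This is defined because $E\cap\delta$ is cofinal in $\delta$. Choose $f\in\mathcal F$ and $a$ with
$f(m)\ge f_E(m)$ for all $m\ge a$. For $m=f^{(n)}(a)\ge a$ we have $f(m)\ge f_E(m)$, so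
$(d_\delta(m),d_\delta(f(m))]$ meets $E$. Thus the element of $H$ given by $f,a,\delta$ crosses $E$ at every
$n$.
\end{proof}

\begin{proposition}\label{prop:ccc}
If $H$ witnesses \textup{(G)} in $V$, then it witnesses \textup{(G)} in every c.c.c.\ extension of $V$.
\end{proposition}

\begin{proof}
It suffices that every club $E$ of $\omega_1$ in the extension contains a club $E_0\in V$, because a sequence
that crosses $E_0$ at $n$ also crosses $E$ at $n$. Let $\dot E$ be a name for $E$, forced to be a club. For
$\alpha<\omega_1$, the c.c.c.\ gives a countable set in $V$ containing all possible values of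
$\min(\dot E\setminus(\alpha+1))$; let $\psi(\alpha)<\omega_1$ be its supremum. Let $E_0$ be the club of all
limit $\varepsilon$ with $\psi(\alpha)<\varepsilon$ for all $\alpha<\varepsilon$. If $\varepsilon\in E_0$, then
for every $\alpha<\varepsilon$ the set $E$ has an element in $(\alpha,\psi(\alpha)]\subseteq(\alpha,\varepsilon)$,
so $\varepsilon$ is a limit of $E$ and belongs to $E$.
\end{proof}

Thus (G) cannot be destroyed by c.c.c.\ forcing. This is why, to obtain $\neg$(G) from a model of CH, we shall
iterate proper forcings that are not all c.c.c.

\section{(G) implies preservation}\label{sec:pos}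

Assume (G), and let $H^*$ be as in Lemma \ref{lem:outrun}. Let $\mathcal I$ be a Borel-based ideal with
$\omega_1<\mathrm{non}(\mathcal I)$, and let $p\Vdash\dot x\in\omega^\omega$. We shall find $q'\le p$ and a
Borel $B\in\mathcal I$ with $q'\Vdash\dot x\in B$. By density this proves Theorem \ref{thm:G}.

The idea is to put into one set $B$ the $\omega_1$ many reals obtained by reading $\dot x$ along the branches in
$H^*$. If no condition below $p$ forced $\dot x\in B$, this would be due to a function $\varphi$ on
$\omega_1^{<\omega}$ such that every branch outrunning $\varphi$ leads out of $B$, and some branch in $H^*$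
outruns $\varphi$.

\subsection{Setting up}

Let $q\le_0p$ be as in Lemma \ref{lem:read}. Every $\mathrm{succ}_q(t)$ with $t\supseteq\mathrm{st}(q)$ is an
uncountable subset of $\omega_1$, so it has order type $\omega_1$. Hence there is a bijection
$\pi:\omega_1^{<\omega}\to\{t\in q:t\supseteq\mathrm{st}(q)\}$ with $\pi(\emptyset)=\mathrm{st}(q)$ and
\[
\pi(s^\frown\alpha)=\pi(s)^\frown(\text{the }\alpha\text{-th element of }\mathrm{succ}_q(\pi(s))).
\]
Let $F(s)\in\omega^{|s|}$ be the value of $\dot x{\restriction}|s|$ decided by $q_{\pi(s)}$. If
$s\subseteq s'$, then $q_{\pi(s')}\le q_{\pi(s)}$, so $F(s)\subseteq F(s')$. For $h\in\omega_1^\omega$ put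
$x(h)=\bigcup_nF(h{\restriction}n)\in\omega^\omega$.

If $q^*\subseteq\omega_1^{<\omega}$ is a nonempty tree in which every node has uncountably many immediate
successors, then
\begin{equation}\label{eq:qprime}
q'=\{\pi(s):s\in q^*\}\cup\{\text{initial segments of }\mathrm{st}(q)\}
\end{equation}
is a condition below $q$. If $q'\in G$, then the generic branch corresponds via $\pi$ to a branch $g^*$ of
$q^*$, and $\dot x^G=\bigcup_nF(g^*{\restriction}n)$.

The set $X=\{x(h):h\in H^*\}$ has size at most $\omega_1<\mathrm{non}(\mathcal I)$. So there is a Borel
$B\in\mathcal I$ with $X\subseteq B$. This is the only use of the hypothesis on $\mathrm{non}(\mathcal I)$. It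
remains to find $q'\le q$ forcing $\dot x\in B$.

\subsection{The case of a closed set}

Suppose first that $B=[T]$ is closed. Then $q'$ can be found by hand, as follows. Say that
$s\in\omega_1^{<\omega}$ is \emph{bad of rank} $0$ if $F(s)\notin T$. For $\xi>0$, say that $s$ is bad of rank
$\xi$ if it is not bad of smaller rank, and all but countably many $s^\frown\alpha$ are bad of rank less than
$\xi$. If all but countably many immediate successors of $s$ are bad, then $s$ is bad, since its rank is at
most the supremum of their ranks plus one. So a node that is not bad has uncountably many successors that are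
not bad.

If $\emptyset$ is not bad, let $q^*$ be the set of $s$ such that neither $s$ nor any of its initial segments is
bad. Then $F(s)\in T$ for all $s\in q^*$, and the condition $q'$ from \eqref{eq:qprime} forces $\dot x\in[T]$.

If $\emptyset$ is bad, define $\varphi(s)$ for bad $s$ of positive rank so that for every $\alpha>\varphi(s)$
the node $s^\frown\alpha$ is bad of rank smaller than that of $s$; put $\varphi(s)=0$ for other $s$. Let
$h\in H^*$ outrun $\varphi$. Along $h$ the ranks strictly decrease as long as they are positive, so some
$h{\restriction}n$ has rank $0$. Then $F(h{\restriction}n)\notin T$, so $x(h)\notin[T]$. This contradicts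
$x(h)\in X\subseteq B$.

Note that $\varphi$ depends on $B$, which is chosen only after $H^*$. So $H^*$ has to handle all $\varphi$, and
this is exactly what (G) provides. For a general Borel set, membership of $x$ in $B$ has to be certified by a
witness $w\in\omega^\omega$ that is built along with $x$. Since there are only countably many finite candidates
$w{\restriction}n$, a single countable ordinal can still bound the obstacles they produce. The ranks are then
best replaced by a game.

\subsection{The general case}

\begin{proof}[Proof of Theorem \ref{thm:G}]
Let $B=\mathrm p[W]$ for a tree $W$ on $\omega\times\omega$ in $V$. Consider the following game of length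
$\omega$. In round $n$, player I plays $\beta_n<\omega_1$, and then player II plays
$(\alpha_n,w_n)\in\omega_1\times\omega$ with $\alpha_n>\beta_n$. Player II wins if
\[
\bigl(F(\alpha_0,\dots,\alpha_{n-1}),(w_0,\dots,w_{n-1})\bigr)\in W\quad\text{for all }n.
\]
The winning condition is closed for II, so by the Gale--Stewart theorem one of the players has a winning
strategy.

\emph{Player I has no winning strategy.} Suppose that $\sigma$ is one. For $s\in\omega_1^{<\omega}$ consider
those of the countably many $w\in\omega^{|s|}$ for which the moves $(s(i),w(i))_{i<|s|}$ of II are legal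
against $\sigma$. Let $\varphi(s)<\omega_1$ be the supremum of the answers of $\sigma$ to these sequences of
moves ($\varphi(s)=0$ if there are none). Let $h\in H^*$ outrun $\varphi$. As $x(h)\in X\subseteq B$, there is
$w$ with $(x(h),w)\in[W]$. Let II play $(h(n),w(n))$ in round $n$. By induction on $n$ these moves are legal:
if the moves before round $n$ are legal, then the move of $\sigma$ in round $n$ is at most
$\varphi(h{\restriction}n)<h(n)$. But II wins this run, a contradiction.

\emph{Using a winning strategy $\tau$ of player II.} We build a tree $q^*\subseteq\omega_1^{<\omega}$ and, for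
each $s\in q^*$, a partial run $\rho(s)$ of $|s|$ rounds in which II follows $\tau$, the ordinals played by II
form $s$, and the integers played by II form a sequence $w_s\in\omega^{|s|}$. Start with $\emptyset\in q^*$ and
the empty run. Given $s\in q^*$, let I continue $\rho(s)$ by $\beta$, for each $\beta<\omega_1$, and let
$\alpha_\beta>\beta$ be the ordinal in the answer of $\tau$. The set $A_s=\{\alpha_\beta:\beta<\omega_1\}$ is
unbounded. For each $\alpha\in A_s$ put $s^\frown\alpha$ into $q^*$, and define
$\rho(s^\frown\alpha)\supset\rho(s)$ by choosing one $\beta$ with $\alpha_\beta=\alpha$. Since $\tau$ is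
winning, $(F(s),w_s)\in W$ for all $s\in q^*$, and $s\subseteq s'$ implies $w_s\subseteq w_{s'}$.

Let $q'$ be the condition from \eqref{eq:qprime}. If $q'\in G$ and $g^*$ is the corresponding branch of $q^*$,
then $\dot x^G=\bigcup_nF(g^*{\restriction}n)$ and $w=\bigcup_nw_{g^*\restriction n}$ satisfy
$(\dot x^G,w)\in[W]$. The inclusion $\mathrm p[W]\subseteq B$ persists to $V[G]$, so
$\dot x^G\in B^{V[G]}$.
\end{proof}

\section{An ideal whose covering is destroyed}\label{sec:neg}

In this section we assume $\mathrm{MA}_{\omega_1}$ and $\neg$(G), and prove Theorem \ref{thm:notG}.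

\subsection{The idea}

The failure of (G) means that for every $\omega_1$-sized family of sequences $h\in\omega_1^\omega$ there is a
club $E$ such that each $h$ in the family fails to cross $E$ at infinitely many $n$. The generic branch,
however, eventually crosses $E$. So, for each club $E$, the set of sequences that fail infinitely often to cross
$E$ should be small. To turn this into a statement about reals, fix distinct $r_\alpha\in\omega^\omega$
$(\alpha<\omega_1)$, let $R=\{r_\alpha:\alpha<\omega_1\}$, replace $h$ by the sequence of reals
$(r_{h(n)})_n\in(\omega^\omega)^\omega$, and for a club $E$ let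
\[
S_E=\{(r_\alpha,r_\beta):\alpha<\beta,\ (\alpha,\beta]\cap E\neq\emptyset\}\subseteq R^2 .
\]
Then $h$ crosses $E$ at $n$ if and only if $(r_{h(n)},r_{h(n+1)})\in S_E$. The set $S_E$ need not be Borel.
But under $\mathrm{MA}_{\omega_1}$, inside any $\omega_1$-sized set of pairs that includes $S_E$, the complement
of $S_E$ is cut out by an $F_\sigma$ set $\bigcup_jF_j$ disjoint from $S_E$. We could then let $\mathcal I$ be
$\sigma$-generated by the Borel sets
\[
\{y\in(\omega^\omega)^\omega:(y_m,y_{m+1})\in\textstyle\bigcup_jF_j\text{ for infinitely many }m\},
\]
for all clubs $E$ and all $F_\sigma$ sets $\bigcup_jF_j$ disjoint from $S_E$. Every $\omega_1$-sized set is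
covered by one such set, while $(r_{g(n)})_n$ belongs to none of them. This would already give a negative answer
to Question \ref{q}. To obtain closed generators, we bound by a function $f$ both the next $m$ at which the pair
lies in $\bigcup_jF_j$ and the index $j$ that witnesses this. One $f$ serves $\omega_1$ many sequences because
$\mathfrak b>\omega_1$.

\subsection{Two consequences of $\mathrm{MA}_{\omega_1}$}

First, $\mathfrak b>\omega_1$: apply $\mathrm{MA}_{\omega_1}$ to Hechler forcing, which is $\sigma$-centered
and adds a function dominating any $\omega_1$ given functions when the corresponding dense sets are met.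
Second:

\begin{lemma}\label{lem:Q}
Assume $\mathrm{MA}_{\omega_1}$. If $A\subseteq Z\subseteq\omega^\omega$ and $|Z|\le\omega_1$, then there are
closed sets $F_0\subseteq F_1\subseteq\cdots$ with $Z\cap\bigcup_jF_j=Z\setminus A$. The same holds for
subsets of $(\omega^\omega)^2\cong\omega^\omega$.
\end{lemma}

\begin{proof}
Consider the pairs $(s,a)$ with $s\subseteq\omega^{<\omega}$ finite and $a\subseteq Z\setminus A$ finite. Let
$(s',a')\le(s,a)$ if $s'\supseteq s$, $a'\supseteq a$, and no element of $s'\setminus s$ has the form
$z{\restriction}n$ with $z\in a$. Conditions with the same $s$ are compatible, and there are countably many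
$s$, so this forcing is c.c.c.

For $z\in Z\setminus A$ the set $\{(s,a):z\in a\}$ is dense. For $z\in A$ and $k\in\omega$, the set of $(s,a)$
such that $s$ contains at least $k$ nodes $z{\restriction}n$ is dense: given $(s,a)$, we have $z\notin a$, so
$z{\restriction}n$ is not an initial segment of an element of $a$ when $n$ is large, and $k$ such nodes may be
added to $s$. Take a filter meeting these at most $\omega_1$ dense sets, and let $D$ be the union of the first
coordinates of its members.

If $z\in A$, then $z{\restriction}n\in D$ for infinitely many $n$. If $z\in Z\setminus A$, then some $(s,a)$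
in the filter has $z\in a$. As any two members of the filter have a common extension, every node
$z{\restriction}n\in D$ belongs to $s$, so $z{\restriction}n\in D$ for only finitely many $n$. Therefore the
closed sets $F_j=\{z\in\omega^\omega:z{\restriction}n\notin D\text{ for all }n\ge j\}$ are as required.
\end{proof}

\subsection{The ideal}

\begin{definition}
A pair $(\vec F,E)$ is \emph{suitable} if $E\subseteq\omega_1$ is a club and $\vec F=(F_j)_{j<\omega}$ is an
increasing sequence of closed subsets of $(\omega^\omega)^2$ with $S_E\cap\bigcup_jF_j=\emptyset$. For
suitable $(\vec F,E)$, $f\in\omega^\omega$ and $N\in\omega$, let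
\[
C(\vec F,f,N)=\bigl\{y\in(\omega^\omega)^\omega:\ \forall n\ge N\ \exists m\in[n,f(n)]\ \
(y_m,y_{m+1})\in F_{f(n)}\bigr\}.
\]
Let $\mathcal I$ be the family of all sets covered by countably many sets of this form.
\end{definition}

Each $C(\vec F,f,N)$ is closed, being an intersection of finite unions of closed sets. So $\mathcal I$ is
closed under subsets and countable unions, is $\sigma$-generated by closed sets, and has a base of $F_\sigma$
sets. It lives on $(\omega^\omega)^\omega$; we transfer it to $\omega^\omega$ by the homeomorphism given by a
fixed recursive bijection $\omega\times\omega\to\omega$. This homeomorphism commutes with reinterpretation and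
will not be mentioned again.

\begin{lemma}\label{lem:key}
In $V$, let $(\vec F,E)$ be suitable, $f\in\omega^\omega$ and $N\in\omega$. Suppose that
$h\in(\omega_1^V)^\omega$, in $V$ or in an outer model, eventually crosses $E$. Then $(r_{h(n)})_n$ is not in
the reinterpretation of $C(\vec F,f,N)$.
\end{lemma}

\begin{proof}
Let $h$ cross $E$ at every $m\ge n_0$, write $y_m=r_{h(m)}$, and let $n=\max(n_0,N)$. For every $m\ge n$ the
pair $(y_m,y_{m+1})$ is an element of $V$ and lies in $S_E$. So it is in no $F_j$, and hence in no
reinterpretation of an $F_j$. Thus the condition defining $C(\vec F,f,N)$ fails at $n$.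
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:notG}]
\emph{$\mathcal I$ is proper.} Given countably many sets $C(\vec F^i,f_i,N_i)$ with suitable
$(\vec F^i,E_i)$, let $h$ enumerate the first $\omega$ elements of the club $\bigcap_iE_i$ in increasing
order. Then $h$ crosses every $E_i$ at every $n$. By Lemma \ref{lem:key}, $(r_{h(n)})_n$ is in none of the
given sets.

\emph{$\mathrm{non}(\mathcal I)>\omega_1$; in particular, singletons are in $\mathcal I$.} Let
$Y\subseteq(\omega^\omega)^\omega$ with $|Y|\le\omega_1$. For $y\in Y$ define $h_y\in\omega_1^\omega$ by
$h_y(n)=\alpha$ if $y_n=r_\alpha$, and $h_y(n)=0$ if $y_n\notin R$. As (G) fails, there is a club $E$ such that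
every $h_y$, $y\in Y$, fails to cross $E$ at infinitely many $n$. We claim that
\[
W_y=\{m:(y_m,y_{m+1})\notin S_E\}
\]
is infinite for every $y\in Y$. If $y_m\notin R$ for infinitely many $m$, this holds because
$S_E\subseteq R^2$. Otherwise $y_m=r_{h_y(m)}$ for almost all $m$. Since $\alpha\mapsto r_\alpha$ is
injective, for almost all $m$ we have $(y_m,y_{m+1})\in S_E$ if and only if $h_y$ crosses $E$ at $m$, and the
claim follows from the choice of $E$.

Let $Z=R\cup\{y_n:y\in Y,\ n\in\omega\}$. Then $|Z^2|=\omega_1$ and $S_E\subseteq Z^2$. By Lemma \ref{lem:Q}
there are closed sets $F_0\subseteq F_1\subseteq\cdots$ with $Z^2\cap\bigcup_jF_j=Z^2\setminus S_E$. So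
$(\vec F,E)$ is suitable. For $y\in Y$ and $n\in\omega$ let $m=\min(W_y\setminus n)$, let $j$ be least with
$(y_m,y_{m+1})\in F_j$, and let $f_y(n)=\max(m,j)$. As $\mathfrak b>\omega_1$, there is $f$ with $f_y\le^*f$
for all $y\in Y$. If $f_y(n)\le f(n)$ for all $n\ge N$, then for these $n$ the corresponding $m$ lies in
$[n,f(n)]$, and $(y_m,y_{m+1})\in F_j\subseteq F_{f(n)}$ because $\vec F$ is increasing. So
$y\in C(\vec F,f,N)$. Hence $Y\subseteq\bigcup_NC(\vec F,f,N)\in\mathcal I$.

\emph{Covering is not preserved.} Let $G$ be $V$-generic with generic branch $g$, and let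
$y=(r_{g(n)})_n\in V[G]$. Let $B\in V\cap\mathcal I$ be Borel. In $V$ we have
$B\subseteq\bigcup_iC(\vec F^i,f_i,N_i)$ for suitable $(\vec F^i,E_i)$, and this inclusion of Borel sets
persists to the reinterpretations. By Lemma \ref{lem:generic}, $g$ eventually crosses every $E_i$. So Lemma
\ref{lem:key} shows that $y$ is in none of the sets $C(\vec F^i,f_i,N_i)^{V[G]}$, and therefore
$y\notin B^{V[G]}$. Since $G$ and $B$ were arbitrary, every condition forces
$\bigcup(V\cap\mathcal I)\neq\omega^\omega$.

\emph{The equivalence.} Assume only $\mathrm{MA}_{\omega_1}$. If (G) holds, then Question \ref{q} has a positive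
answer by Theorem \ref{thm:G}. If (G) fails, the ideal just constructed shows that the answer is negative.
\end{proof}

\section{Forcing the failure of (G)}\label{sec:club}

Given $H$ of size $\omega_1$, we want a club that each $h\in H$ fails to cross infinitely often. If $h$ is
eventually strictly increasing, then the intervals $(h(n),h(n+1)]$ are eventually disjoint. A finite
approximation to a club meets only finitely many of them, so we may promise to avoid another one. This
suggests forcing with finite approximations together with finitely many such promises.

\begin{definition}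
Let $\mathbb B$ be the set of pairs $p=(x_p,a_p)$ such that $x_p\subseteq\omega_1$ is finite, $a_p$ is a finite
set of intervals $(\alpha,\beta]$ with $\alpha<\beta<\omega_1$, and $x_p$ is disjoint from each interval in
$a_p$. Let $q\le p$ if $x_q\supseteq x_p$ and $a_q\supseteq a_p$.
\end{definition}

Clearly $|\mathbb B|=\aleph_1$. Recall that a forcing $\mathbb P$ is proper if for all sufficiently large
$\theta$, all countable $N\prec H(\theta)$ with $\mathbb P\in N$, and all $p\in\mathbb P\cap N$, there is an
$(N,\mathbb P)$-generic $q\le p$. Here $q$ is $(N,\mathbb P)$-generic if for every dense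
$D\subseteq\mathbb P$ in $N$, every $r\le q$ is compatible with an element of $D\cap N$.

\begin{lemma}\label{lem:proper}
$\mathbb B$ is proper.
\end{lemma}

\begin{proof}
Let $N\prec H(\theta)$ be countable with $p,\mathbb B\in N$, and let $\delta=N\cap\omega_1$. All ordinals in
$p$ are below $\delta$, so $q=(x_p\cup\{\delta\},a_p)$ is a condition below $p$. We show that it is
$(N,\mathbb B)$-generic. Let $D\in N$ be dense, and let $r\le q$. Since $\delta\in x_r$, no interval in $a_r$
contains $\delta$. So each $(\alpha,\beta]\in a_r$ satisfies $\beta<\delta$ or $\alpha\ge\delta$. Let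
\[
\bar r=\bigl(x_r\cap\delta,\ \{(\alpha,\beta]\in a_r:\beta<\delta\}\bigr)\in\mathbb B\cap N .
\]
By elementarity there is $s\in D\cap N$ with $s\le\bar r$. All ordinals in $s$ are below $\delta$. We claim
that $(x_s\cup x_r,a_s\cup a_r)$ is a condition; it is then a common extension of $s$ and $r$.
\begin{itemize}
\item The intervals in $a_s$ miss $x_s$, which contains $x_r\cap\delta$; they lie below $\delta$, so they also
miss $x_r\setminus\delta$.
\item The intervals in $a_r$ miss $x_r$. Such an interval either has $\beta<\delta$, hence belongs to $a_s$ and
misses $x_s$, or it has $\alpha\ge\delta$, and then it misses $x_s\subseteq\delta$. \qedhere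
\end{itemize}
\end{proof}

\begin{lemma}\label{lem:defeat}
For every $H\subseteq\omega_1^\omega$ with $|H|\le\omega_1$ there is a family of at most $\omega_1$ dense
subsets of $\mathbb B$ such that, if some filter $K\subseteq\mathbb B$ meets all of them, then
$E=\bigcup_{p\in K}x_p$ is a club that no $h\in H$ eventually crosses.
\end{lemma}

\begin{proof}
For $\gamma<\omega_1$ let
\[
D_\gamma=\{p:\gamma\in x_p\text{ or }\gamma\text{ lies in an interval of }a_p\},\qquad
D'_\gamma=\{p:x_p\not\subseteq\gamma\}.
\]
The set $D_\gamma$ is dense, because $\gamma$ can be added to $x_p$ if it lies in no interval of $a_p$. The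
set $D'_\gamma$ is dense, because the intervals in $a_p$ are bounded in $\omega_1$. For $h\in H$ that is
strictly increasing on a tail and for $N\in\omega$ let
\[
D_{h,N}=\{p:\exists n\ge N\ \ h(n)<h(n+1)\text{ and }(h(n),h(n+1)]\in a_p\}.
\]
This set is dense. Indeed, for large $n$ the intervals $(h(n),h(n+1)]$ are pairwise disjoint, and $x_p$ is
finite. So one of them with $n\ge N$ misses $x_p$ and may be added to $a_p$.

Let $K$ be a filter meeting all these sets. As $K$ meets all $D'_\gamma$, $E$ is unbounded. Any two members of
$K$ have a common extension, so $E$ misses every interval that occurs in $a_p$ for some $p\in K$. The set $E$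
is closed: if $\gamma\notin E$, then, as $K$ meets $D_\gamma$, some such interval $(\alpha,\beta]$ contains
$\gamma$. It misses $E$, so $\gamma$ is not a limit of $E$.

If $h\in H$ is strictly increasing on a tail, then, as $K$ meets all $D_{h,N}$, we have
$(h(n),h(n+1)]\cap E=\emptyset$ for infinitely many $n$. Any other $h\in H$ satisfies $h(n)\ge h(n+1)$ for
infinitely many $n$. In either case $h$ does not eventually cross $E$.
\end{proof}

For part (b) of Theorem \ref{thm:cons} we use the following theorem of Shelah; see \cite[Ch.~III]{Shelah} and
\cite[\S2]{Abraham}.

\begin{theorem}\label{thm:iter}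
Assume \textup{CH}. Let $P_{\omega_2}$ be the limit of a countable support iteration of length $\omega_2$ in
which each iterand is forced to be proper of size $\le\aleph_1$. Then $P_{\omega_2}$ is proper and has the
$\aleph_2$-c.c., and each $P_\alpha$ with $\alpha<\omega_2$ forces \textup{CH}.
\end{theorem}

\begin{proof}[Proof of Theorem \ref{thm:cons}]
(d) This is Proposition \ref{prop:d}.

(a) Every c.c.c.\ forcing is proper, so PFA implies $\mathrm{MA}_{\omega_1}$. For every
$H\subseteq\omega_1^\omega$ with $|H|\le\omega_1$, PFA provides a filter meeting the dense sets of Lemma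
\ref{lem:defeat}. The resulting club shows that $H$ does not witness (G).

(c) Start with a model of GCH. By Proposition \ref{prop:d}, (G) holds there. Force $\mathrm{MA}_{\omega_1}$ by
the standard c.c.c.\ iteration. By Proposition \ref{prop:ccc}, (G) still holds in the extension.

(b) By an order we mean here a preorder with a greatest element; adding a greatest element to a forcing is
harmless. Start with a model $V$ of GCH. We define a countable support iteration of length $\omega_2$ by
recursion. At even stages we force with $\mathbb B$, which is proper by Lemma \ref{lem:proper}. At odd stages we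
take the name, provided by a bookkeeping, of a relation on $\omega_1$. If this relation is a c.c.c.\ order at
that stage, we force with it; otherwise we force with the trivial order on $\omega_1$, in which any two elements
are equivalent. All iterands are forced to be proper of size $\aleph_1$, so Theorem \ref{thm:iter} applies to
$P_{\omega_2}$. It also applies during the construction: once $P_\alpha$, $\alpha<\omega_2$, is defined, continue
with trivial iterands up to $\omega_2$. So each $P_\alpha$ is proper, hence preserves $\omega_1$, and has the
$\aleph_2$-c.c.

\emph{The bookkeeping.} The underlying sets of the iterands, $\omega_1$ and $\mathbb B$, have size $\aleph_1$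
and lie in $V$. (The definition of $\mathbb B$ gives the same set at all stages, since $\omega_1$ is
preserved.) So up to equivalence a condition of $P_\alpha$ is determined by its countable support and, for
each $\beta$ in the support, by an antichain of $P_\beta$ of size $\le\aleph_1$ and a function from it to an
$\aleph_1$-sized set. If each $P_\beta$, $\beta<\alpha$, has at most $\aleph_2$ conditions up to equivalence,
then, by GCH, there are at most $\aleph_2^{\aleph_1}=\aleph_2$ choices at each $\beta$, and hence at most
$\aleph_2\cdot\aleph_2^{\aleph_0}=\aleph_2$ conditions in $P_\alpha$. By induction this holds for all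
$\alpha<\omega_2$. So each $P_\alpha$ has at most $\aleph_2^{\aleph_1}=\aleph_2$ nice names for subsets of
$\omega_1\times\omega_1$. Thus the bookkeeping can list, up to equivalence, every $P_\alpha$-name
($\alpha<\omega_2$) for a relation on $\omega_1$ at some odd stage $\ge\alpha$.

\emph{Subsets of $\omega_1$ appear early.} Let $G_{\omega_2}$ be generic, with restrictions $G_\alpha$ to
$P_\alpha$. By the $\aleph_2$-c.c., a nice name for a subset of $\omega_1$ involves at most $\aleph_1$
conditions, and each of these has countable support. So the name is a $P_\alpha$-name for some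
$\alpha<\omega_2$, and every subset of $\omega_1$ in $V[G_{\omega_2}]$ belongs to some $V[G_\alpha]$ with
$\alpha<\omega_2$.

\emph{$\mathrm{MA}_{\omega_1}$ holds in $V[G_{\omega_2}]$.} First we reduce to orders on $\omega_1$. Given a
c.c.c.\ order $Q$ and dense sets $D_\xi$, $\xi<\omega_1$, take an elementary substructure $Q_0$ of size
$\le\omega_1$ of $Q$ equipped with its order and the $D_\xi$. Elements incompatible in $Q_0$ are incompatible
in $Q$, so $Q_0$ is c.c.c. The sets $D_\xi\cap Q_0$ are dense in $Q_0$, and a filter on $Q_0$ meeting them
generates one on $Q$. If $Q_0$ is countable, replace it by $Q_0\times\omega_1$ with the second coordinate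
ignored by the order.

So let $Q$ be a c.c.c.\ order on $\omega_1$, and let $\omega_1$ dense sets be given. All of this is coded by a
subset of $\omega_1$, so it lies in some $V[G_\alpha]$. The bookkeeping hands us a name for $Q$ at some odd
stage $\beta\ge\alpha$. At that stage $Q$ is c.c.c., because it is c.c.c.\ in $V[G_{\omega_2}]$ and $\omega_1$
is preserved. The generic filter added at stage $\beta$ meets the given dense sets.

\emph{\textup{(G)} fails in $V[G_{\omega_2}]$.} Let $H\subseteq\omega_1^\omega$ with $|H|\le\omega_1$. Then
$H$ is coded by a subset of $\omega_1$, so $H\in V[G_\alpha]$ for some $\alpha<\omega_2$. At the next even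
stage $\beta\ge\alpha$ the generic filter for $\mathbb B$ over $V[G_\beta]$ meets the dense sets of Lemma
\ref{lem:defeat}. It gives a club $E$ that no $h\in H$ eventually crosses, and $E$ remains a club since
$\omega_1$ is preserved.
\end{proof}

\section{Positive cases in ZFC}\label{sec:ZFC}

Without (G) we cannot represent the generic branch by $\omega_1$ many branches of $V$. What remains available
are $\omega_1$ many \emph{guesses} at $\dot x$, one for each condition in a suitable family of size
$\omega_1$. Such guesses are revised along the generic branch, and the question is whether they can be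
kept in one set of $\mathcal I$ under revision.

\subsection{Guesses and fusion}

Let $p\Vdash\dot x\in\omega^\omega$, or $p\Vdash\dot x\in2^\omega$. For each $r\le p$ use Lemma
\ref{lem:pure} to fix conditions
\[
r=r^0\ge_0r^1\ge_0r^2\ge_0\cdots\quad\text{and a real }x_r\text{ with }
r^k\Vdash\dot x{\restriction}k=x_r{\restriction}k\text{ for all }k.
\]
We call $x_r$ the guess of $r$. In general no condition forces $\dot x=x_r$, but the first $k$ values of the
guess, for any given $k$, can be realized by passing to $r^k$. Let $A(r,k)=\mathrm{succ}_{r^k}(\mathrm{st}(r))$,
and for $\alpha\in A(r,k)$ let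
\[
r[k,\alpha]=(r^k)_{\mathrm{st}(r)^\frown\alpha},
\]
a condition with stem $\mathrm{st}(r)^\frown\alpha$. As $r[k,\alpha]\le r^k$, the guess of $r[k,\alpha]$ is a
revision of $x_r$ that keeps the first $k$ values:
\begin{equation}\label{eq:agree}
x_{r[k,\alpha]}{\restriction}k=x_r{\restriction}k .
\end{equation}
Let $\mathcal P$ be the closure of $\{p\}$ under all operations $r\mapsto r[k,\alpha]$. Then
$|\mathcal P|\le\omega_1$, so the set $X=\{x_r:r\in\mathcal P\}$ has size $\le\omega_1$.

\begin{lemma}[Fusion]\label{lem:fusion}
Let $r(\mathrm{st}(p))=p$. Suppose that, recursively, to each node $t$ for which a condition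
$r(t)\in\mathcal P$ with stem $t$ has been defined, we assign a number $k(t)$ and an uncountable
$A_t\subseteq A(r(t),k(t))$, and put $r(t^\frown\alpha)=r(t)[k(t),\alpha]$ for $\alpha\in A_t$. Then the nodes
so obtained, together with the initial segments of $\mathrm{st}(p)$, form a condition $q\le p$, and
$q_t\Vdash\dot x{\restriction}k(t)=x_{r(t)}{\restriction}k(t)$ for each of the nodes $t$ so obtained.
\end{lemma}

\begin{proof}
Each node $t$ so obtained has the uncountable set $A_t$ of successors, so $q$ is a condition. If $u\supsetneq t$
is another such node, then $r(u)\le r(t)^{k(t)}$, so $u\in r(t)^{k(t)}$. Hence $q\le p$ and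
$q_t\subseteq r(t)^{k(t)}$.
\end{proof}

\subsection{$G_\delta$ sets}

\begin{proof}[Proof of Theorem \ref{thm:ZFC}(a)]
By assumption there are open sets $U_i$ with $X\subseteq\bigcap_iU_i\in\mathcal I$. In Lemma \ref{lem:fusion},
at a node $t$ with $|t|=|\mathrm{st}(p)|+i$ choose $k(t)$ such that all reals extending
$x_{r(t)}{\restriction}k(t)$ belong to $U_i$. This is possible as $x_{r(t)}\in U_i$. Let $A_t=A(r(t),k(t))$.
Then $q_t\Vdash\dot x\in U_i$ for every node $t$ of this level, so $q\Vdash\dot x\in U_i$. Hence
$q\Vdash\dot x\in\bigcap_iU_i$.

For the example, singletons are null because the measure is atomless, and every null set is contained in a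
null $G_\delta$ set by outer regularity.
\end{proof}

For $F_\sigma$ sets this argument breaks down. It puts $\dot x$ into one open set after another, whereas to put
$\dot x$ into a closed set $C$, all revised guesses have to stay in $C$. The guess of a node may lie in one
closed piece of an $F_\sigma$ set and its revisions in others. The following lemma isolates what is needed.

\begin{lemma}\label{lem:dagger}
Let $C$ be a closed set with $x_p\in C$ such that
\begin{quote}
\textup{(\dag)} for every $r\in\mathcal P$ with $x_r\in C$ there are infinitely many $k$ for which
$\{\alpha\in A(r,k):x_{r[k,\alpha]}\in C\}$ is uncountable.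
\end{quote}
Then some $q\le p$ forces $\dot x\in C$.
\end{lemma}

\begin{proof}
In Lemma \ref{lem:fusion} we keep $x_{r(t)}\in C$ as an inductive hypothesis, which holds at
$t=\mathrm{st}(p)$. By (\dag) we can choose $k(t)\ge|t|$ such that
$A_t=\{\alpha\in A(r(t),k(t)):x_{r(t)[k(t),\alpha]}\in C\}$ is uncountable. By Lemma \ref{lem:fusion}, $q_t$
forces $\dot x{\restriction}k(t)$ to be an initial segment of $x_{r(t)}\in C$. As $k(t)\ge|t|$, $q$ forces that
every $\dot x{\restriction}n$ is an initial segment of a member of $C$, so $q\Vdash\dot x\in C$.
\end{proof}

\subsection{The ideal $\mathcal K_\sigma$}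

$\mathcal K_\sigma$ consists of the subsets of $\omega^\omega$ covered by countably many compact sets. A set
belongs to $\mathcal K_\sigma$ if and only if it is $\le^*$-bounded by a single function. Indeed, a compact set
is pointwise bounded by a function, and countably many functions have a common $\le^*$-bound; conversely
$\{y:y\le^*f\}$ is the union of the compact sets $\{y:y\le f'\}$, where $f'$ ranges over the countably many
finite modifications of $f$. Hence $\mathrm{non}(\mathcal K_\sigma)=\mathfrak b$.

\begin{proof}[Proof of Theorem \ref{thm:ZFC}(b)]
Let $\mathfrak b>\omega_1$. Fix $f$ with $x_r\le^*f$ for all $r\in\mathcal P$, and let $m(r)$ be least such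
that $x_r(i)\le f(i)$ for all $i\ge m(r)$. When a guess is revised at $k$, its values below $k$ are kept, and
its values from some $m$ on are bounded by $f$. The values in between have to be controlled.

For $r\in\mathcal P$ and $k\in\omega$, the pigeonhole principle gives $m_k^r\ge k$ and
$v_k^r\in\omega^{m_k^r}$ such that uncountably many $\alpha\in A(r,k)$ satisfy
\begin{equation}\label{eq:b}
m(r[k,\alpha])\le m_k^r\quad\text{and}\quad x_{r[k,\alpha]}{\restriction}m_k^r=v_k^r .
\end{equation}
Let $u_r(i)=\max\{v_k^r(i):k\le i<m_k^r\}$, with $u_r(i)=0$ if there is no such $k$. As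
$\mathfrak b>\omega_1$, there is $f'\ge f$ such that $f'\ge x_p$ everywhere and $u_r\le^*f'$ for all
$r\in\mathcal P$. Let $C=\{y\in\omega^\omega:y\le f'\}$, a compact set containing $x_p$.

To verify (\dag), let $r\in\mathcal P$ with $x_r\in C$, and let $k$ be so large that $u_r(i)\le f'(i)$ for all
$i\ge k$. For each of the uncountably many $\alpha$ in \eqref{eq:b}, the real $y=x_{r[k,\alpha]}$ satisfies:
\begin{itemize}
\item $y(i)=x_r(i)\le f'(i)$ for $i<k$, by \eqref{eq:agree};
\item $y(i)=v_k^r(i)\le u_r(i)\le f'(i)$ for $k\le i<m_k^r$;
\item $y(i)\le f(i)\le f'(i)$ for $i\ge m_k^r$, since $m_k^r\ge m(r[k,\alpha])$.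
\end{itemize}
So $y\in C$. Lemma \ref{lem:dagger} gives $q\le p$ with $q\Vdash\dot x\in C$, and $C\in\mathcal K_\sigma$.
\end{proof}

\subsection{The meager ideal}

\begin{lemma}[{\cite[Thm.~2.2.4]{BJ}}]\label{lem:BJ}
For every meager $M\subseteq2^\omega$ there are a partition $(I_n)_{n<\omega}$ of $\omega$ into consecutive
finite nonempty intervals and $z\in2^\omega$ such that for every $x\in M$,
$x{\restriction}I_n\neq z{\restriction}I_n$ for all but finitely many $n$.
\end{lemma}

\begin{proof}
Let $M\subseteq\bigcup_nK_n$ with $K_0\subseteq K_1\subseteq\cdots$ closed and nowhere dense. Suppose that the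
left endpoint $a$ of $I_n$ is determined. Going through the finitely many $s\in2^a$ one by one, extend a finite
$0$-$1$ sequence until it becomes a nonempty sequence $t$ such that no element of $K_n$ extends $s^\frown t$
for any $s\in2^a$. Let $I_n=[a,a+|t|)$, and let $z{\restriction}I_n$ be the copy of $t$ on $I_n$. If
$x\in K_m$, then for all $n\ge m$ we have $x\in K_n$, and so $x{\restriction}I_n\neq z{\restriction}I_n$.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:ZFC}(c)]
If $\mathfrak d=\omega_1$, then (G) holds by Proposition \ref{prop:d}, and Theorem \ref{thm:G} applies. So let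
$\mathfrak d>\omega_1$.

\emph{Passing to $2^\omega$.} The map $e(x)=0^{x(0)}\,1\,0^{x(1)}\,1\cdots$ is a homeomorphism from
$\omega^\omega$ onto $2^\omega\setminus D$, where $D$ is the countable dense set of eventually zero sequences.
A set that is nowhere dense in $2^\omega\setminus D$ is nowhere dense in $2^\omega$, and $D$ is meager; so
$\mathrm{non}(\mathcal I)>\omega_1$ implies that every subset of $2^\omega$ of size $\le\omega_1$ is meager.
Also, since $2^\omega\setminus D$ is dense in $2^\omega$, the set $e^{-1}(C)$ is closed and nowhere dense in
$\omega^\omega$ for every closed nowhere dense $C\subseteq2^\omega$. So, replacing $\dot x$ by $e(\dot x)$, it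
suffices to consider a name $\dot x$ with $p\Vdash\dot x\in2^\omega$ and to find a closed nowhere dense
$C\subseteq2^\omega$ as in Lemma \ref{lem:dagger}.

\emph{The bounds.} The set $X=\{x_r:r\in\mathcal P\}$ is meager. Fix $(I_n)$ and $z$ for it as in Lemma
\ref{lem:BJ}. For $r\in\mathcal P$ let $m(r)$ be least such that $x_r{\restriction}I_n\neq z{\restriction}I_n$
whenever $\min I_n\ge m(r)$. For $r\in\mathcal P$ and $k\in\omega$ choose $m_k^r$ such that
\begin{equation}\label{eq:c}
\{\alpha\in A(r,k):m(r[k,\alpha])\le m_k^r\}\ \text{ is uncountable.}
\end{equation}

The set $C$ will consist of reals that differ from $z$ on all blocks $J_i$, $i\ge M$, of a coarser partition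
into intervals. If a guess is revised at the left endpoint $k$ of a block $J_n$, then the earlier blocks cause
no problem, by \eqref{eq:agree}, and we want $J_n$ to contain some $I_l$ beyond $m_k^r$. So $J_n$ has to be
long, depending on $r$, for infinitely many $n$. To measure how long, let $e_r(k)>k$ be least such that for
each $k'\le k$ the interval $[\max(k',m_{k'}^r),e_r(k))$ contains some $I_l$. If $k$ grows, the requirements
become stronger, so $e_r$ is nondecreasing.

\emph{The blocks.} As $\mathfrak d>\omega_1$, the at most $\omega_1$ many functions
\[
n\mapsto\begin{cases}e_r^{(n-a)}(b)&\text{if }n\ge a,\\0&\text{if }n<a,\end{cases}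
\qquad(r\in\mathcal P,\ a,b\in\omega)
\]
do not form a $\le^*$-dominating family, so there is $f\in\omega^\omega$ that is not $\le^*$ any of them. Choose
$0=j_0<j_1<\cdots$ such that $j_n\ge f(n)$ for $n\ge1$ and each $J_n=[j_n,j_{n+1})$ contains some $I_l$. We
claim that
\begin{equation}\label{eq:long}
\text{for each }r\in\mathcal P,\quad e_r(j_n)\le j_{n+1}\ \text{ for infinitely many }n.
\end{equation}
Otherwise there is $a\ge1$ with $j_{n+1}<e_r(j_n)$ for all $n\ge a$. Since $e_r$ is nondecreasing, induction
gives $f(n)\le j_n\le e_r^{(n-a)}(j_a)$ for all $n\ge a$, contradicting the choice of $f$.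

\emph{The closed set.} Choose $M$ with $j_M\ge m(p)$, and let
\[
C=\{y\in2^\omega:y{\restriction}J_i\neq z{\restriction}J_i\text{ for all }i\ge M\}.
\]
This set is closed and nowhere dense. It contains $x_p$, since each $J_i$ with $i\ge M$ contains some $I_l$,
and then $\min I_l\ge j_M\ge m(p)$.

To verify (\dag), let $r\in\mathcal P$ with $x_r\in C$. Take any of the infinitely many $n\ge M$ with
$e_r(j_n)\le j_{n+1}$ given by \eqref{eq:long}, and let $k=j_n$. For each of the uncountably many $\alpha$ in
\eqref{eq:c} let $y=x_{r[k,\alpha]}$.
\begin{itemize}
\item If $M\le i<n$, then $J_i\subseteq[0,k)$, so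
$y{\restriction}J_i=x_r{\restriction}J_i\neq z{\restriction}J_i$ by \eqref{eq:agree}.
\item The block $J_n$ includes $[\max(k,m_k^r),e_r(k))$, so it contains some $I_l$ with
$\min I_l\ge m_k^r\ge m(r[k,\alpha])$. Hence $y{\restriction}J_n\neq z{\restriction}J_n$.
\item If $i>n$, then $J_i$ contains some $I_l$, and
$\min I_l\ge j_{n+1}\ge e_r(k)\ge m_k^r\ge m(r[k,\alpha])$. Hence
$y{\restriction}J_i\neq z{\restriction}J_i$.
\end{itemize}
So $y\in C$. By Lemma \ref{lem:dagger}, some $q\le p$ forces $\dot x\in C$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Abraham}
Abraham, \emph{Proper Forcing}, Handbook of Set Theory.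

\bibitem{BJ}
Bartoszy\'nski and Judah, \emph{Set Theory: On the Structure of the Real Line}.

\bibitem{Namba}
\emph{Preservation Theorems For Namba Forcing},
\texttt{http://www.matmor.unam.mx/\%7Emichael/preprints\_files/Namba.pdf}.

\bibitem{Shelah}
Shelah, \emph{Proper and Improper Forcing}.

\end{thebibliography}

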